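\title{Generic global rigidity in $\ell_q^d$ for even $q$}

\begin{abstract}
Let $q\ge 4$ be an even integer and let $d\ge 1$. A framework in $\mathbb{R}^d$ is globally rigid in $\ell_q^d$ if the $\ell_q$-lengths of its edges determine the positions of its vertices up to an isometry of $(\mathbb{R}^d,\|\cdot\|_q)$. We prove that for every graph either almost every configuration is globally rigid in $\ell_q^d$ or almost none is, and that a randomized polynomial time algorithm decides which case occurs. The two cases are distinguished by the rank of an explicit matrix. If the rank is as large as possible, uniqueness follows from a tangency argument and a count of transcendence degrees. If it is not, the fibers of the Gauss map of the measurement map are sent into linear spaces, and a count modulo $2$ along a line produces a second real realization.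
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G=(V,E)$ be a finite simple graph. A \emph{configuration} is a map $p\colon V\to\mathbb{R}^d$, and the pair $(G,p)$ is a \emph{framework}. Once a norm on $\mathbb{R}^d$ is fixed, every edge $ij$ has a length, the norm of $p(i)-p(j)$, and one can ask whether these lengths determine $p$. They cannot determine it beyond the isometries of the ambient space, so the framework is called \emph{globally rigid} if every configuration $p'$ with the same edge lengths is the image of $p$ under an isometry. For the Euclidean norm, Gortler, Healy and Thurston proved that global rigidity is a property of the graph up to a null set: for every $G$ and $d$, the set of globally rigid configurations or its complement has measure zero, and a randomized polynomial time algorithm decides which of the two cases holds for a given $G$.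

This paper treats the norm $\|x\|_q=(\sum_{l=1}^d|x_l|^q)^{1/q}$ for an even integer $q\ge4$. The framework $(G,p)$ is \emph{globally rigid in $\ell_q^d$} if every $p'\colon V\to\mathbb{R}^d$ with
\[
\|p(i)-p(j)\|_q=\|p'(i)-p'(j)\|_q\qquad\text{for all }ij\in E
\]
is the image of $p$ under an isometry of the normed space $(\mathbb{R}^d,\|\cdot\|_q)$. Let $\mathcal{GR}_q(G,d)\subset(\mathbb{R}^d)^V$ be the set of all $p$ for which $(G,p)$ is globally rigid in $\ell_q^d$. The question is whether, for fixed $q$ and $d$, the set $\mathcal{GR}_q(G,d)$ is null or has null complement for every graph $G$, and whether the two cases can be told apart in randomized polynomial time. This analogue of the Euclidean theorem is known for $d=2$ and every even $q\ge4$; its extension to higher dimensions is posed as an open problem in \cite{MFO}. The answer is affirmative in all dimensions.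

\begin{theorem}\label{thm:main}
Let $q\ge4$ be an even integer and let $d\ge1$.
\begin{enumerate}
\item[(a)] For every graph $G$, either $\mathcal{GR}_q(G,d)$ or its complement in $(\mathbb{R}^d)^V$ has measure zero.
\item[(b)] There is a randomized polynomial time algorithm which, given a graph $G$ as input (with $q$ and $d$ fixed), decides which of the two cases in \textup{(a)} holds.
\end{enumerate}
\end{theorem}

Since $q$ is even, the $q$-th powers of the edge lengths are polynomials in the coordinates of $p$, and global rigidity is a statement about the fibers of a polynomial map $f$ over the reals. This alone does not give (a), because the number of real points in a fiber can differ from one open region to another. For the map $t\mapsto t^3-3t$, a real number $t$ is determined by its value if $|t|>2$ and is not if $|t|<2$, so the set of determined points is neither null nor of null complement. What speaks for (a) is that real solutions of polynomial equations appear and disappear in pairs, and that $f$, unlike the cubic, takes only nonnegative values, so that many fibers are empty. One may therefore hope that the number of realizations modulo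 isometries is even whenever the graph does not force uniqueness for an algebraic reason. The proof makes this precise.

Two features distinguish $\ell_q^d$ from Euclidean space. First, apart from translations there are only finitely many isometries, the signed permutations of the coordinates (Lemma~\ref{lem:iso}). Complete graphs are therefore no longer automatically globally rigid: a single edge in the plane is not, since a circle of $\ell_q^2$ is infinite and an orbit of signed permutations has at most eight points. In the plane almost no configuration of $K_4$ is globally rigid (Example~\ref{ex:K4}), while almost every configuration of $K_5$ is (Example~\ref{ex:Kn}); and for $d\ge2$ a graph with at least two vertices for which almost every configuration is globally rigid has more than $2d$ vertices (Theorem~\ref{thm:crit}(ii) and Lemma~\ref{lem:prelim}(i)). Second, the map $f$ splits as a sum $g(x_1)+\dots+g(x_d)$ with one term for each coordinate, and the signed permutations are exactly the evident symmetries of this sum. Global rigidity asks whether the vector of $q$-th powers of edge lengths has an essentially unique decomposition as a sum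 of $d$ points of the image of~$g$, which is a cone.

The criterion, Theorem~\ref{thm:crit}, concerns the tangent space $T$ to the image of $f$ and the set of points at which the cone is tangent to $T$. This set always contains the lines spanned by $x_1,\dots,x_d$, and a number $k(G)\ge1$ measures its dimension near these points. Section~\ref{sec:setup} contains the definitions and the criterion, and Section~\ref{sec:examples} works three small cases by hand. Sections~\ref{sec:fiber} and~\ref{sec:unique} prove uniqueness when $k(G)=1$. Sections~\ref{sec:linear} and~\ref{sec:second} produce a second realization when $k(G)\ge2$. Section~\ref{sec:algo} deduces Theorem~\ref{thm:main}, and Section~\ref{sec:compl} collects consequences that the main proof does not use.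

\section{The measurement map and the criterion}\label{sec:setup}

Fix an even integer $q\ge4$, an integer $d\ge1$ and a finite simple graph $G=(V,E)$ with $n=|V|$ vertices. If $n=1$, every configuration is globally rigid. From now on $n\ge2$ unless the contrary is said.

\subsection{Isometries}

Let $B_d$ be the group of signed permutation matrices, the $d\times d$ matrices with exactly one nonzero entry, equal to $\pm1$, in each row and each column.

\begin{lemma}\label{lem:iso}
The isometries of $(\mathbb{R}^d,\|\cdot\|_q)$ are the maps $x\mapsto\sigma x+c$ with $\sigma\in B_d$ and $c\in\mathbb{R}^d$.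
\end{lemma}

\begin{proof}
These maps are isometries. Conversely, by the Mazur--Ulam theorem a distance-preserving bijection of a real normed space is affine, so it suffices to consider a linear isometry $A$. Let $F(x)=\sum_lx_l^q$, a polynomial with $F(Ax)=F(x)$. The Hessian of $F$ at $x$ is $q(q-1)\operatorname{diag}(x_l^{q-2})$, and the Hessian of $F\circ A$ at $x$ is $A^{\top}(\operatorname{Hess}F)(Ax)A$. Taking determinants gives the polynomial identity
\[
\det(A)^2\prod_l(Ax)_l^{\,q-2}=\prod_lx_l^{\,q-2}.
\]
Since $q-2>0$, each of the nonzero linear forms $(Ax)_l$ divides the right side, and by unique factorization it is a multiple of some $x_m$. So every row of the invertible matrix $A$ has exactly one nonzero entry, and then so does every column. Evaluating $F\circ A=F$ at the unit vectors shows that these entries have $q$-th power $1$.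
\end{proof}

\subsection{The measurement map}

We remove the translations by pinning a vertex. Fix $v_0\in V$ and put
\[
U=\{x\in\mathbb{R}^V:x(v_0)=0\},\qquad P=U^d,\qquad N=\dim P=d(n-1).
\]
A point $p=(x_1,\dots,x_d)\in P$ is the configuration whose $l$-th coordinate at the vertex $i$ is $x_l(i)$. The group $B_d$ acts on $P$ by permuting the vectors $x_l$ and changing their signs. If $p,p'\in P$ and $p'=\sigma p+c$, then evaluation at $v_0$ gives $c=0$. Since edge lengths and global rigidity are invariant under translations, a configuration $p\in P$ is globally rigid in $\ell_q^d$ if and only if every $p'\in P$ with the same edge lengths lies in the finite orbit $B_d\,p$.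

Fix an orientation of each edge. For $x\in\mathbb{R}^V$ and $e=(i,j)$ let $(\partial x)_e=x(i)-x(j)$. The map $\partial$ kills constants, so $\partial U=\partial\mathbb{R}^V$. The orthogonal complement of $\partial U$ in $\mathbb{R}^E$ is the \emph{cycle space} of $G$; it is spanned by the signed indicator vectors of cycles and has dimension $|E|-n+1$ if $G$ is connected. Products, quotients and powers of vectors in $\mathbb{R}^E$ are taken coordinatewise. Define
\[
g\colon U\to\mathbb{R}^E,\quad g(x)=(\partial x)^q,\qquad\qquad f\colon P\to\mathbb{R}^E,\quad f(p)=\sum_{l=1}^dg(x_l).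
\]
As $q$ is even, $f(p)_{ij}=\|p(i)-p(j)\|_q^q$. We call $f$ the \emph{measurement map}. It is homogeneous of degree $q$ and invariant under $B_d$, and $p\in P$ is globally rigid exactly when $f^{-1}(f(p))=B_d\,p$. For $u=(u_l)$ and $z=(z_l)$ in $P$,
\begin{equation}\label{eq:derivs}
df_p(u)=q\sum_l(\partial x_l)^{q-1}\,\partial u_l,\qquad d^2f_p(u,z)=q(q-1)\sum_l(\partial x_l)^{q-2}\,\partial u_l\,\partial z_l .
\end{equation}
All these formulas make sense over $\mathbb{K}\in\{\mathbb{R},\mathbb{C}\}$. We write $U_{\mathbb{K}}$ and $P_{\mathbb{K}}$, and $\langle\cdot,\cdot\rangle$ is the bilinear pairing $\sum_e\omega_eb_e$ on $\mathbb{K}^E$, which also defines $T^{\perp}$ for a subspace $T$.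

\subsection{Generic points and rigid graphs}

A point $p\in P_{\mathbb{K}}$ is \emph{generic} if its $N$ coordinates $x_l(i)$, $i\ne v_0$, are algebraically independent over $\mathbb{Q}$. The real points that are not generic lie in a countable union of zero sets of nonzero polynomials, which is null. A generic point has $(\partial x_l)_e\ne0$ for all $l$ and $e$, and its images under $B_d$ are generic. We use the following principle repeatedly.

\begin{lemma}\label{lem:rank}
Let $A(p)$ be a matrix whose entries are polynomials in the coordinates of $p$ with rational coefficients, and let $r$ be its largest rank on $P_{\mathbb{C}}$. Then $A$ has rank $r$ at every generic point, real or complex, and at all points of a neighborhood of such a point.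
\end{lemma}

\begin{proof}
Some $r\times r$ minor is a nonzero polynomial over $\mathbb{Q}$. It does not vanish at a generic point, hence it does not vanish near it.
\end{proof}

\begin{definition}
The graph $G$ is \emph{rigid} (for the given $q$ and $d$) if $df_p$ is injective on $P$ for generic $p$.
\end{definition}

By Lemma~\ref{lem:rank}, $G$ is rigid as soon as $df_p$ is injective for one $p$. The choice of $v_0$ plays no role: $p$ and $u$ enter \eqref{eq:derivs} only through $\partial x_l$ and $\partial u_l$, so $df_p$ is injective on $P$ if and only if the only solutions $u\in(\mathbb{R}^V)^d$ of $\sum_l(\partial x_l)^{q-1}\partial u_l=0$ are those with every $u_l$ constant. A rigid graph has $|E|\ge N$. It is connected, since translating a component that avoids $v_0$ would give a nonzero vector in the kernel of $df_p$. For $d=1$ the converse holds: $(\partial x)^{q-1}\partial u=0$ at a generic $x$ means $\partial u=0$, so rigid means connected.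

\subsection{The contact locus and the number $k(G)$}

For $x\in U$ and $p=(x_l)\in P$ put
\[
T(x)=\operatorname{im}dg_x=\{(\partial x)^{q-1}\partial u:u\in U\},\qquad T(p)=\operatorname{im}df_p=\sum_lT(x_l).
\]
(For $d=1$ the two notations agree.) Then $g(x)=(\partial x)^{q-1}\partial x\in T(x)$, and $T(\lambda x)=T(x)$ for $\lambda\ne0$. Hence $T(p)$ does not change when the $x_l$ are permuted or multiplied by nonzero scalars. For a subspace $T\subset\mathbb{R}^E$ and $x\in U$ let
\[
C(T)=\{y\in U:T(y)\subset T\},\qquad K(T,x)=\{z\in U:(\partial x)^{q-2}\,\partial z\,\partial u\in T\text{ for all }u\in U\}.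
\]
The \emph{contact locus} $C(T)$ is the set of $y$ at which the cone $g(U)$ is tangent to $T$. It is closed under scaling, and it is the common zero set of the polynomials
\begin{equation}\label{eq:contact}
y\mapsto\langle\omega,(\partial y)^{q-1}\partial u\rangle,\qquad\omega\in T^{\perp},\ u\in U .
\end{equation}
The derivative of such a polynomial at $x$ in the direction $z$ is $(q-1)\langle\omega,(\partial x)^{q-2}\partial z\,\partial u\rangle$, so $K(T,x)$ is the kernel of the Jacobian of the system \eqref{eq:contact} at $x$: it consists of the directions in which $x$ can move, to first order, while staying in $C(T)$. In terms of the cycle space,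
\begin{equation}\label{eq:cycle}
\begin{aligned}
y\in C(T)&\iff\omega\,(\partial y)^{q-1}\text{ lies in the cycle space for all }\omega\in T^{\perp},\\
z\in K(T,x)&\iff\omega\,(\partial x)^{q-2}\partial z\text{ lies in the cycle space for all }\omega\in T^{\perp}.
\end{aligned}
\end{equation}
If $x\in C(T)$, then $x\in K(T,x)$. In particular $x_l\in C(T(p))$ and $x_l\in K(T(p),x_l)$ for every $p$ and $l$. By \eqref{eq:derivs}, taking $u$ with a single nonzero component,
\begin{equation}\label{eq:second}
\{z\in P:d^2f_p(u,z)\in T(p)\text{ for all }u\in P\}=\prod_lK(T(p),x_l).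
\end{equation}

The dimension of $K(T(p),x_l)$ is the invariant that decides global rigidity. To see that it depends only on the graph, and to compute it, we write the condition ``lies in $T(p)$'' with explicit unknowns. Let $\delta_i\in\mathbb{R}^V$ be the $i$-th unit vector; the $\delta_i$ with $i\ne v_0$ form a basis of $U$. Let $S_l(p)$ be the space of all $(z,(u^{(i)})_{i\ne v_0})\in U\times P^{\,n-1}$ with
\begin{equation}\label{eq:H}
(\partial x_l)^{q-2}\,\partial z\,\partial\delta_i-\sum_{m=1}^d(\partial x_m)^{q-1}\,\partial u^{(i)}_m=0\qquad(i\in V\setminus\{v_0\}).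
\end{equation}
This is a homogeneous linear system. Its matrix $H_l(p)$ has $(n-1)|E|$ rows and
\[
L=(n-1)(N+1)
\]
columns, and its entries are polynomials in $p$ with integer coefficients of degree at most $q-1$. Put $H=H_1$. The projection of $S_l(p)$ to the component $z$ has image $K(T(p),x_l)$ and kernel $(\ker df_p)^{n-1}$, so for every $p$
\begin{equation}\label{eq:dimS}
L-\operatorname{rank}H_l(p)=\dim K(T(p),x_l)+(n-1)\dim\ker df_p .
\end{equation}

\begin{lemma}\label{lem:k}
Let $G$ be rigid. There is an integer $k(G)$ with $1\le k(G)\le n-1$ such that every generic $p\in P_{\mathbb{K}}$ has a neighborhood on which $df_{\tilde p}$ is injective and $\dim K(T(\tilde p),\tilde x_l)=k(G)$ for all $l$, where $\tilde p=(\tilde x_l)$.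
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:rank}, near a generic point $df_{\tilde p}$ is injective and $H_l(\tilde p)$ has its largest rank $r_l$. By \eqref{eq:dimS}, $\dim K(T(\tilde p),\tilde x_l)=L-r_l$ there. Exchanging $x_1$ and $x_l$ in a generic point gives a generic point with the same space $T(p)$, so $L-r_l=L-r_1$. Finally $0\ne x_l\in K(T(p),x_l)\subset U_{\mathbb{K}}$.
\end{proof}

\begin{theorem}\label{thm:crit}
Let $q\ge4$ be even, $d\ge1$ and $n\ge2$.
\begin{enumerate}
\item[(i)] If $G$ is rigid and $k(G)=1$, then every generic $p\in P$ is globally rigid in $\ell_q^d$.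
\item[(ii)] If $G$ is not rigid, or $G$ is rigid and $k(G)\ge2$, then no generic $p\in P$ is globally rigid in $\ell_q^d$.
\item[(iii)] The following are equivalent: $G$ is rigid and $k(G)=1$; $\operatorname{rank}H(p)=L-1$ for some $p\in P$; $\operatorname{rank}H(p)=L-1$ for all generic $p\in P$.
\end{enumerate}
\end{theorem}

The hypothesis $q\ge4$ enters through Lemma~\ref{lem:iso}. For $q=2$ and $d\ge2$ the infinitesimal rotations about $p(v_0)$ lie in $\ker df_p$, so no graph with $n\ge2$ would be rigid in our sense, and (ii) would fail for complete graphs. That $q$ is even makes $f$ a polynomial map that is invariant under $B_d$ and has nonnegative coordinates.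

\section{Three cases by hand}\label{sec:examples}

\begin{example}[the triangle on a line]\label{ex:triangle}
Let $d=1$ and let $G$ be the triangle on the vertices $v_0=0,1,2$, with edges oriented as $(1,0),(2,0),(1,2)$. For a generic $x=(a,b)$ we have $\partial x=(a,b,a-b)$, and the cycle space is spanned by $\kappa=(1,-1,-1)$. The plane $T=T(x)\subset\mathbb{R}^3$ has the normal vector $\omega=\kappa/(\partial x)^{q-1}$. By \eqref{eq:cycle}, $y\in C(T)$ if and only if $(\partial y/\partial x)^{q-1}$ is a constant vector, and since $q-1$ is odd this means that $\partial y/\partial x$ is constant. So $C(T)=\mathbb{R}x$. In the same way $z\in K(T,x)$ if and only if $\partial z/\partial x$ is constant, so $k(G)=1$. The tangent plane $T$ determines $x$ up to a scalar. If we know that $g(y)=g(x)$ implies $T(y)=T(x)$, then $y=\lambda x$ with $\lambda^q=1$, that is, $y=\pm x$. This is the pattern of the proof of Theorem~\ref{thm:crit}(i).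
\end{example}

\begin{example}[a pendant edge]\label{ex:pendant}
Add a vertex $3$ and the edge $(3,0)$. For a generic $x=(a,b,c)$ we have $\partial x=(a,b,a-b,c)$; the cycle space is spanned by $\kappa=(1,-1,-1,0)$, and $T=T(x)$ is the hyperplane in $\mathbb{R}^4$ with normal $\omega=\kappa/(\partial x)^{q-1}$. The computation of Example~\ref{ex:triangle} now constrains only the three edges of the triangle, so
\[
C(T)=K(T,x)=\{(\lambda a,\lambda b,\mu c):\lambda,\mu\in\mathbb{R}\},\qquad k(G)=2 .
\]
The image of this plane lies in a plane:
\[
g(\lambda a,\lambda b,\mu c)=\lambda^q\,(a^q,b^q,(a-b)^q,0)+\mu^q\,(0,0,0,c^q).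
\]
Let $\Lambda$ be the span of the two vectors on the right. In these coordinates $g\colon C(T)\to\Lambda$ is the map $(\lambda,\mu)\mapsto(\lambda^q,\mu^q)$ between spaces of the same dimension, the point $x$ is $(1,1)$, and $B_1=\{\pm1\}$ acts on $C(T)$ with the origin as its only fixed point. Take a line in $\Lambda$ through $g(x)=(1,1)$ that avoids the origin, and count the $B_1$-orbits in the fiber over each of its points. The count is $2$ inside the open positive quadrant, $1$ on its boundary rays, and $0$ outside. It is even except at finitely many points. The orbit other than $\pm x$ over $g(x)$ is $\pm(1,-1)$, the reflection of the pendant edge.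

The evenness can be predicted without solving the equations. Far out on the line the fiber is empty. When the line crosses the ray $\{(s,0):s>0\}$, look at one of the two points $(\lambda_0,0)$ of the fiber, which form one orbit. Near it, a nearby point $(s,s')$ of the line has $q$ complex preimages, given by $\mu^q=s'$, on either side of the crossing. The nonreal ones come in conjugate pairs, so the number of real ones, here $0$ or $2$, keeps its parity. For the triangle alone the same picture, $\lambda\mapsto\lambda^q$ from $C(T)=\mathbb{R}x$ to $\Lambda=\mathbb{R}g(x)$, occurs at the origin. There the two real preimages $\pm\lambda$ form a single orbit, the number of orbits jumps from $0$ to $1$, and the only line in $\Lambda$ cannot avoid this point. The inequality $k\ge2$ is what leaves room to pass the images of the fixed points.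
\end{example}

\begin{example}[$K_4$ in the plane]\label{ex:K4}
Let $d=2$ and place the vertices of $K_4$ at $O=v_0=(0,0)$, $A=(1,0)$, $B=(0,1)$, $C=(2,1)$. Let $u\in\ker df_p$, so $u(O)=0$. The edges $OA$ and $OB$ give $u_1(A)=0$ and $u_2(B)=0$. The edge $AB$ has difference vector $(1,-1)$, and $q-1$ is odd, so it gives $u_1(B)=-u_2(A)$. Thus $u(A)=(0,\theta)$ and $u(B)=(-\theta,0)$. With $u(C)=(\alpha,\beta)$, the edges $OC$, $AC$, $BC$, with difference vectors $(2,1),(1,1),(2,0)$, give
\[
2^{q-1}\alpha+\beta=0,\qquad\alpha+\beta-\theta=0,\qquad\alpha+\theta=0 .
\]
Hence $\alpha=-\theta$, $\beta=2\theta$ and $(2-2^{q-1})\theta=0$. For $q=2$ the rotation would survive; for $q\ge4$ we get $u=0$, and $K_4$ is rigid. Since $N=6=|E|$, a generic $p$ has $T(p)=\mathbb{R}^E$, so $K(T(p),x_l)=U$ and $k(K_4)=3$. By Theorem~\ref{thm:crit}(ii) the six distances between four generic points of $\ell_q^2$ never determine them up to isometry. In this case $f$ itself is a map between spaces of the same dimension $6$, the points with nontrivial stabilizer in $B_2$ ($x_1=0$, $x_2=0$ or $x_1=\pm x_2$) form four subspaces of dimension $3$, and the counting of Example~\ref{ex:pendant}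 can be run on all of $P$. When $|E|>N$ the image of $f$ is a curved subset of lower dimension, which a line leaves at once. Section~\ref{sec:linear} finds the linear space $\Lambda$ that takes the place of $\mathbb{R}^E$.
\end{example}

\section{The fiber through a generic point}\label{sec:fiber}

A second configuration $p'$ with $f(p')=f(p)$ is given to us with no information at all. It might be a critical point of $f$, or the images of neighborhoods of $p$ and $p'$ might be two different sheets that cross at $f(p)$. Genericity of $p$ excludes both. The tool is the theory of derivations in characteristic $0$, of which we recall three facts. For fields $\mathbb{F}\subset\mathbb{E}$, an $\mathbb{F}$-derivation of $\mathbb{E}$ is an $\mathbb{F}$-linear map $D\colon\mathbb{E}\to\mathbb{E}$ with $D(st)=sD(t)+tD(s)$. These maps form an $\mathbb{E}$-vector space $\operatorname{Der}_{\mathbb{F}}(\mathbb{E})$. Let $\mathbb{F}$ have characteristic $0$ and let $\mathbb{E}=\mathbb{F}(a_1,\dots,a_r)$.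
\begin{enumerate}
\item[(D1)] $\dim_{\mathbb{E}}\operatorname{Der}_{\mathbb{F}}(\mathbb{E})=\operatorname{tr.deg}_{\mathbb{F}}\mathbb{E}$. In particular $\mathbb{E}$ is algebraic over $\mathbb{F}$ if the only $\mathbb{F}$-derivation of $\mathbb{E}$ is $0$.
\item[(D2)] If $h_1,\dots,h_s$ generate the ideal of all $h\in\mathbb{F}[w_1,\dots,w_r]$ with $h(a)=0$, then $D\mapsto(Da_1,\dots,Da_r)$ is an isomorphism from $\operatorname{Der}_{\mathbb{F}}(\mathbb{E})$ onto the kernel in $\mathbb{E}^r$ of the matrix $(\partial h_i/\partial w_j)(a)$.
\item[(D3)] (Jacobian criterion.) If $f_1,\dots,f_r$ are polynomials over $\mathbb{F}$ in indeterminates $X_1,\dots,X_N$, then $\operatorname{tr.deg}_{\mathbb{F}}\mathbb{F}(f_1,\dots,f_r)$ is the rank over $\mathbb{F}(X)$ of their Jacobian matrix.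
\end{enumerate}

\begin{lemma}\label{lem:fiber}
Let $G$ be rigid, let $p\in P_{\mathbb{K}}$ be generic, and let $p'\in P_{\mathbb{K}}$ satisfy $f(p')=f(p)=a$. Then $p'$ is generic. Moreover, there is an $N$-dimensional $\mathbb{K}$-submanifold $Y\ni a$ of $\mathbb{K}^E$ such that $f$ maps neighborhoods of $p$ and of $p'$ diffeomorphically (biholomorphically if $\mathbb{K}=\mathbb{C}$) onto neighborhoods of $a$ in $Y$. In particular $T(\tilde p)$ is the tangent space $T_{f(\tilde p)}Y$ for all $\tilde p$ near $p$ or near $p'$, and $T(p')=T(p)$.
\end{lemma}

\begin{proof}
The coordinates of $p$ may be treated as indeterminates over $\mathbb{Q}$, so (D3) gives $\operatorname{tr.deg}\mathbb{Q}(a)=\operatorname{rank}df_p=N$. Since $\mathbb{Q}(a)\subset\mathbb{Q}(p')$, the field generated by the $N$ coordinates of $p'$ has transcendence degree $N$. Thus $p'$ is generic, and $df_{p'}$ is injective.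

Let $I$ be the ideal of all $h\in\mathbb{Q}[w_e:e\in E]$ with $h\circ f=0$. The polynomial $h\circ f$ has rational coefficients and $p$ is generic, so $h\in I$ if and only if $h(a)=0$. Let $h_1,\dots,h_s$ generate $I$. By (D1) and (D2) the matrix $(\partial h_i/\partial w_e)(a)$ has a kernel of dimension $N$, hence rank $|E|-N$. Choose $|E|-N$ of the $h_i$ with independent differentials at $a$, and let $Y$ be their common zero set in a small neighborhood of $a$, an $N$-dimensional manifold by the implicit function theorem. The $h_i$ vanish on all values of $f$, so $f$ maps neighborhoods of $p$ and $p'$ into $Y$. Its differentials at $p$ and $p'$ are injective maps between spaces of dimension $N$, and the inverse function theorem applies.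
\end{proof}

We also record a consequence of the implicit function theorem that links $K(T,x)$ to $C(T)$.

\begin{lemma}\label{lem:ift}
Let $T\subset\mathbb{K}^E$ be a subspace, $x\in C(T)$ and $r=\dim K(T,x)$. There is an $r$-dimensional analytic submanifold $M'\ni x$ of $U_{\mathbb{K}}$ with tangent space $K(T,x)$ at $x$ that contains all points of $C(T)$ near $x$.
\end{lemma}

\begin{proof}
The Jacobian of the system \eqref{eq:contact} at $x$ has rank $n-1-r$. Let $M'$ be the zero set near $x$ of $n-1-r$ of these polynomials with independent differentials at $x$.
\end{proof}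

The lemma will be combined with the remark that a submanifold contained in a submanifold of the same dimension is open in it, because the inclusion has bijective differential.

\section{Uniqueness when $k(G)=1$}\label{sec:unique}

We first extract two combinatorial consequences of $k(G)=1$. A graph with at least three vertices is \emph{$2$-connected} if it is connected and remains connected after deleting any vertex; in such a graph any two edges lie on a common cycle.

\begin{lemma}\label{lem:prelim}
Let $G$ be rigid with $k(G)=1$.
\begin{enumerate}
\item[(i)] If $n=2$, then $d=1$. If $n\ge3$, then $|E|\ge N+1$ and $n>2d$.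
\item[(ii)] If $n\ge3$, then $G$ is $2$-connected.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $p\in P$ be generic.

(i) If $n=2$, then $d=N\le|E|\le1$. Let $n\ge3$. If $T(p)=\mathbb{R}^E$, then $K(T(p),x_1)=U$ has dimension $n-1\ge2$, contrary to $k(G)=1$. So $|E|>\dim T(p)=N$, and $n(n-1)/2\ge|E|>d(n-1)$ gives $n>2d$.

(ii) The graph $G$ is connected. If it has a cut vertex $v$, then it is the union of two subgraphs $G_1,G_2$, each with at least one edge, that share only the vertex $v$. Let $\mathbf{1}\in\mathbb{R}^E$ be the indicator vector of the edges of $G_1$. For $u\in\mathbb{R}^V$ let $u^*$ be equal to $u-u(v)$ on $G_1$ and to $0$ on $G_2$; both formulas give $0$ at $v$, and $\partial u^*=\mathbf{1}\,\partial u$. Let $z=x_1^*-x_1^*(v_0)\in U$, which scales the part $G_1$ and keeps $G_2$ fixed up to a translation. For all $u\in U$,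
\[
(\partial x_1)^{q-2}\,\partial z\,\partial u=(\partial x_1)^{q-1}\,\mathbf{1}\,\partial u=(\partial x_1)^{q-1}\,\partial u^*\in T(x_1)\subset T(p),
\]
so $z\in K(T(p),x_1)$. The vector $\partial z=\mathbf{1}\,\partial x_1$ is nonzero on the edges of $G_1$ and zero on those of $G_2$, while $\partial x_1$ has no zero entry. So $z$ is not a multiple of $x_1$, and $k(G)\ge2$, a contradiction.
\end{proof}

The uniqueness statement holds over $\mathbb{C}$ as well, with roots of unity in place of signs.

\begin{proposition}\label{prop:unique}
Let $\mathbb{K}\in\{\mathbb{R},\mathbb{C}\}$, let $G$ be rigid with $k(G)=1$, let $p=(x_l)\in P_{\mathbb{K}}$ be generic, and let $p'=(y_l)\in P_{\mathbb{K}}$ satisfy $f(p')=f(p)$. Then there are a permutation $\pi$ of $\{1,\dots,d\}$ and $\zeta_l\in\mathbb{K}$ with $\zeta_l^q=1$ such that $y_l=\zeta_lx_{\pi(l)}$ for all $l$.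
\end{proposition}

For $\mathbb{K}=\mathbb{R}$ we have $\zeta_l=\pm1$, so $p'\in B_d\,p$. This is Theorem~\ref{thm:crit}(i).

In Example~\ref{ex:triangle} the contact locus could be computed completely. In general $k(G)=1$ describes it only near the points $y_l$, and it says nothing about how these points lie relative to the $x_l$. The proof therefore moves $p$ in the directions that keep $T(p)$ fixed and follows the induced motion of $p'$. This turns the single equation $\sum g(x_l)=\sum g(y_l)$ into an equality of $d$-dimensional spans. A count of parameters then separates the summands, and the cycles of $G$ recover $y_l$ from $g(y_l)$.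

\begin{proof}
By Lemma~\ref{lem:fiber}, $p'$ is generic and $T(p')=T(p)=:T$. By Lemma~\ref{lem:k}, $K(T,y_l)=\mathbb{K}y_l$. Since $\dim T=d(n-1)$ and $\dim T(x_l)\le n-1$, the sum $T=\sum_lT(x_l)$ is direct. The vectors $g(x_l)\in T(x_l)$ are nonzero, hence linearly independent. The same holds for the $g(y_l)$.

\emph{Step 1: the $g(x_l)$ and the $g(y_l)$ span the same space.} By Lemma~\ref{lem:ift}, near $y_l$ the set $C(T)$ lies in a one-dimensional manifold $M'$. It also contains the line $\mathbb{K}y_l$, and a neighborhood of $y_l$ in this line is open in $M'$. So all points of $C(T)$ near $y_l$ are multiples of $y_l$.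

For $\lambda\in\mathbb{K}^d$ near $(1,\dots,1)$ let $p_\lambda=(\lambda_lx_l)_l$, so that $T(p_\lambda)=T$. With $Y$ as in Lemma~\ref{lem:fiber}, let $p'(\lambda)=(y_l(\lambda))_l$ be the point near $p'$ with $f(p'(\lambda))=f(p_\lambda)$; it depends continuously on $\lambda$. Then
\[
T(p'(\lambda))=T_{f(p_\lambda)}Y=T(p_\lambda)=T,
\]
so $y_l(\lambda)$ is a point of $C(T)$ near $y_l$, and $y_l(\lambda)=\mu_l(\lambda)y_l$ for a scalar $\mu_l(\lambda)$. Therefore
\[
\sum_l\lambda_l^q\,g(x_l)=\sum_l\mu_l(\lambda)^q\,g(y_l).
\]
The map $\lambda\mapsto(\lambda_l^q)_l$ is a local diffeomorphism at $(1,\dots,1)$, so its values fill an open set and span $\mathbb{K}^d$. Hence every $g(x_l)$ lies in the span of the $g(y_m)$, and the two spans, both of dimension $d$, coincide. Write $g(y_l)=\sum_ma_{lm}\,g(x_m)$.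

\emph{Step 2: each row of $(a_{lm})$ has exactly one nonzero entry.} Each row has at least one, since $g(y_l)\ne0$. Suppose that row $l$ has two; after renumbering the $x_m$, let $a_{l1}a_{l2}\ne0$. Then $d\ge2$, and Lemma~\ref{lem:prelim}(i) gives $n>2d$. The idea is that the relation in row $l$ determines $x_1$ and $x_2$ algebraically from $y_l$, the coefficients and the remaining $x_m$, and that these data contain too few parameters.

Pick a vertex $w\ne v_0$. Then $y_l(w)\ne0$ because $p'$ is generic. Put $\eta=y_l/y_l(w)$ and $b_m=a_{lm}/y_l(w)^q$, so that $\eta(v_0)=0$, $\eta(w)=1$ and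
\begin{equation}\label{eq:row}
b_1g(x_1)+b_2g(x_2)=g(\eta)-\sum_{m\ge3}b_m\,g(x_m).
\end{equation}
Let $\mathbb{F}\subset\mathbb{K}$ be the field generated over $\mathbb{Q}$ by the $n-2$ numbers $\eta(i)$, $i\ne v_0,w$, by $b_1,\dots,b_d$, and by the $(d-2)(n-1)$ coordinates of $x_3,\dots,x_d$. Let $\mathbb{E}=\mathbb{F}(x_1,x_2)\subset\mathbb{K}$, and let $D$ be an $\mathbb{F}$-derivation of $\mathbb{E}$. Applied coordinatewise, $D$ gives vectors $Dx_1,Dx_2\in U_{\mathbb{K}}$ and commutes with $\partial$. The right side of \eqref{eq:row} has coordinates in $\mathbb{F}$, so
\[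
0=q\sum_{m=1,2}b_m(\partial x_m)^{q-1}\,\partial(Dx_m)=df_p(b_1Dx_1,\,b_2Dx_2,\,0,\dots,0).
\]
Since $df_p$ is injective and $b_1b_2\ne0$, we get $Dx_1=Dx_2=0$, hence $D=0$. By (D1), $\mathbb{E}$ is algebraic over $\mathbb{F}$. As $\mathbb{Q}(p)\subset\mathbb{E}$,
\[
d(n-1)\le\operatorname{tr.deg}\mathbb{F}\le(n-2)+d+(d-2)(n-1).
\]
This says $2(n-1)\le n-2+d$, that is, $n\le d$, a contradiction.

\emph{Step 3: from $g(y_l)$ to $y_l$.} We now have $g(y_l)=a_l\,g(x_{\pi(l)})$ with $a_l\ne0$. The map $\pi$ is injective because the $g(y_l)$ are independent, so it is a permutation. From $\sum_la_l\,g(x_{\pi(l)})=f(p')=f(p)=\sum_mg(x_m)$ and independence we get $a_l=1$. Fix $l$ and write $y=y_l$, $x=x_{\pi(l)}$. Since $(\partial y)_e^q=(\partial x)_e^q\ne0$, we have $(\partial y)_e=\zeta_e(\partial x)_e$ with $\zeta_e^q=1$, and $\zeta_e$ does not depend on the orientation of $e$. It remains to show that $\zeta_e$ does not depend on $e$, for then $\partial(y-\zeta x)=0$, and $y=\zeta x$ because $G$ is connected and both vectors vanish at $v_0$.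

If $n=2$, there is one edge. Let $n\ge3$, and let $i_1i_2\cdots i_ri_1$ be a cycle with edges $e_t=i_ti_{t+1}$, indices modulo $r$. Summing the differences of $y$ around the cycle gives
\[
0=\sum_t\zeta_{e_t}\bigl(x(i_t)-x(i_{t+1})\bigr)=\sum_t(\zeta_{e_t}-\zeta_{e_{t-1}})\,x(i_t).
\]
The numbers $x(i)$, $i\ne v_0$, are algebraically independent over $\mathbb{Q}$, hence over the field of algebraic numbers, which contains the $\zeta_e$. So $\zeta_{e_t}=\zeta_{e_{t-1}}$ whenever $i_t\ne v_0$. At most one $i_t$ equals $v_0$, and the remaining equalities still link all edges of the cycle, so $\zeta$ is constant on it. By Lemma~\ref{lem:prelim}(ii) any two edges lie on a common cycle.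
\end{proof}

\section{The contact locus is mapped into a linear space}\label{sec:linear}

In this section and the next, $\mathbb{K}=\mathbb{R}$. The map $\tilde p\mapsto T(\tilde p)$ is the Gauss map of $f$. We show two things that were visible in Example~\ref{ex:pendant}: the first-order directions $K(T,x_l)$ are tangent to actual $k$-dimensional pieces of $C(T)$, and $f$ maps the product of these pieces, which is a fiber of the Gauss map, into a linear space of the same dimension $dk$.

\begin{proposition}\label{prop:linear}
Let $G$ be rigid, let $p=(x_l)\in P$ be generic, and put $T=T(p)$, $k=k(G)$. There are semialgebraic open neighborhoods $O_l$ of $x_l$ in $U$ such that $M_l=C(T)\cap O_l$ is a connected real-analytic submanifold of dimension $k$ with tangent space $K(T,x_l)$ at $x_l$. The linear space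
\[
\Lambda=df_p\Bigl(\prod_lK(T,x_l)\Bigr)\subset\mathbb{R}^E
\]
has dimension $dk$, and $f(\prod_lM_l)\subset\Lambda$.
\end{proposition}

(Semialgebraic sets are recalled in Section~\ref{subsec:semi}; here $O_l$ will be a product of two open balls.)

\begin{proof}
Let $O$ be a neighborhood of $p$ as in Lemma~\ref{lem:k}. We encode the subspace $T(\tilde p)$ by the orthogonal projection $\Pi(\tilde p)$ of $\mathbb{R}^E$ onto $T(\tilde p)^{\perp}$. If $J$ is the matrix of $df_{\tilde p}$, then $\Pi=I-J(J^{\top}J)^{-1}J^{\top}$, so $\Pi$ is an analytic map from $O$ to the space of symmetric matrices.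

\emph{The rank of $\Pi$.} Fix $u\in P$ and differentiate the identity $\Pi(\tilde p)\,df_{\tilde p}(u)=0$ in the direction $z\in P$:
\begin{equation}\label{eq:Pi}
d\Pi_{\tilde p}(z)\,df_{\tilde p}(u)=-\Pi(\tilde p)\,d^2f_{\tilde p}(u,z).
\end{equation}
So the matrix $\Pi'=d\Pi_{\tilde p}(z)$ vanishes on $T(\tilde p)$ if and only if $d^2f_{\tilde p}(u,z)\in T(\tilde p)$ for all $u$. If $\Pi'$ vanishes on $T(\tilde p)$, then it is zero. Indeed, in that case $\Pi'=\Pi'\Pi$, and by symmetry $\Pi'=\Pi\Pi'$; differentiating $\Pi^2=\Pi$ gives $\Pi'=\Pi'\Pi+\Pi\Pi'=2\Pi'$. By \eqref{eq:second},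
\[
\ker d\Pi_{\tilde p}=\prod_lK(T(\tilde p),\tilde x_l),
\]
which has dimension $dk$ at every point of $O$. By the constant rank theorem, after shrinking $O$ there are coordinates in which $\Pi$ is a linear projection followed by a linear inclusion. Thus $\Gamma=\Pi(O)$ is a submanifold, $d\Pi_{\tilde p}$ maps $P$ onto the tangent space of $\Gamma$ at $\Pi(\tilde p)$ for every $\tilde p\in O$, and the fiber $\Phi=\{\tilde p\in O:T(\tilde p)=T\}$ is a submanifold of dimension $dk$. Since $\dim T(\tilde p)=N=\dim T$ on $O$, we have $T(\tilde p)=T$ if and only if $T(\tilde x_l)\subset T$ for all $l$. Hence $\Phi=C(T)^d\cap O$.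

\emph{The manifolds $M_l$.} Let $M'_l\ni x_l$ be the $k$-dimensional manifold of Lemma~\ref{lem:ift}. Near $p$, the $dk$-dimensional submanifold $\Phi$ is contained in the $dk$-dimensional submanifold $\prod_lM'_l$, so it contains a neighborhood of $p$ in $\prod_lM'_l$. Projecting to the $l$-th factor, we see that $C(T)$ contains a neighborhood of $x_l$ in $M'_l$, so $C(T)$ and $M'_l$ coincide near $x_l$. Near $x_l$ the manifold $M'_l$ is the graph of an analytic map from $K(T,x_l)$ to its orthogonal complement. Choose $O_l$ as $x_l$ plus the product of small open balls in these two spaces, such that $M'_l\cap O_l$ is the graph over the first ball, $C(T)\cap O_l=M'_l\cap O_l$, and $\prod_lO_l\subset O$. Then $\prod_lM_l\subset\Phi$.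

\emph{Linearity.} The point is that all $\tilde p\in\Phi$ have the same image $\Pi(p)\in\Gamma$, so the space of matrices $\mathcal{T}=\{d\Pi_{\tilde p}(z):z\in P\}$, the tangent space of $\Gamma$ at $\Pi(p)$, is the same for all $\tilde p\in\Phi$. Let
\[
\Lambda^*=\{b\in T:Ab=0\text{ for all }A\in\mathcal{T}\}.
\]
By Euler's identity $f(\tilde p)=\frac1q\,df_{\tilde p}(\tilde p)\in T(\tilde p)$, so $\Pi(\tilde p)f(\tilde p)=0$ on $O$. Differentiating in the direction $z$ and using $\Pi(\tilde p)\,df_{\tilde p}(z)=0$ gives $d\Pi_{\tilde p}(z)f(\tilde p)=0$. Hence $f(\tilde p)\in\Lambda^*$ for all $\tilde p\in\Phi$. We compute $\Lambda^*$ at the point $p$. Every $b\in T$ has the form $df_p(u)$, and by \eqref{eq:Pi} it lies in $\Lambda^*$ if and only if $d^2f_p(u,z)\in T$ for all $z\in P$. By the symmetry of $d^2f_p$ and \eqref{eq:second}, this means $u\in\prod_lK(T,x_l)$. So $\Lambda^*=\Lambda$, and $\dim\Lambda=dk$ because $df_p$ is injective.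
\end{proof}

\section{A second realization}\label{sec:second}

We prove Theorem~\ref{thm:crit}(ii). Suppose first that $G$ is not rigid, and let $p\in P$ be generic. By Lemma~\ref{lem:rank}, $df$ has constant rank less than $N$ near $p$, so by the constant rank theorem $f^{-1}(f(p))$ is, near $p$, a manifold of positive dimension. It is infinite, hence not contained in $B_d\,p$.

For the rest of the section $G$ is rigid with $k=k(G)\ge2$, the point $p\in P$ is generic, and $a=f(p)$. The map $f\colon P\to\mathbb{R}^E$ is proper: if $f(\tilde p)$ stays bounded, then so do all differences along edges, and $G$ is connected with $\tilde p(v_0)=0$.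

\subsection{Semialgebraic sets}\label{subsec:semi}

A subset of $\mathbb{R}^r$ is \emph{semialgebraic} if it is a finite Boolean combination of sets $\{h=0\}$ and $\{h>0\}$ with real polynomials $h$; a map is semialgebraic if its graph is. For $A\subset\mathbb{R}^r$ let $I(A)$ be the ideal of real polynomials vanishing on $A$. The \emph{Zariski closure} of $A$ is the zero set of $I(A)$, and an algebraic set $A$ is \emph{irreducible} if $I(A)$ is prime. We use the following standard facts.
\begin{enumerate}
\item[(S1)] (Tarski--Seidenberg.) Sets defined by first-order formulas in polynomial equations and inequalities are semialgebraic; in particular so are images of semialgebraic sets under semialgebraic maps.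
\item[(S2)] A semialgebraic set $A\subset\mathbb{R}^r$ has finitely many connected components. Its dimension $\dim A$ is the largest dimension of a submanifold of $\mathbb{R}^r$ contained in $A$. It is the maximum for finite unions, additive for products, and invariant under semialgebraic homeomorphisms. The set $A$ is infinite if and only if $\dim A\ge1$, and null if and only if $\dim A<r$.
\item[(S3)] $\dim A$ is the Krull dimension of $\mathbb{R}[X_1,\dots,X_r]/I(A)$. Hence the Zariski closure of $A$ has the same dimension as $A$, and a proper algebraic subset of an irreducible algebraic set has smaller dimension.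
\item[(S4)] (Hardt.) If $\varphi\colon A\to A'$ is a continuous semialgebraic map, then $A'$ is a finite disjoint union of semialgebraic sets $A'_i$ such that $\varphi^{-1}(A'_i)$ is semialgebraically homeomorphic to a product $A'_i\times F_i$, with $\varphi$ corresponding to the first projection.
\end{enumerate}
In (S4), $\dim\varphi^{-1}(A'_i)=\dim A'_i+\dim F_i$ when $F_i\ne\emptyset$. Consequently: $\dim\varphi(A)\le\dim A$, with equality if all fibers are finite; if all nonempty fibers are infinite, then $\dim\varphi(A)\le\dim A-1$; and the set of points of $A'$ with infinite fiber is semialgebraic, being a union of pieces $A'_i$.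

\subsection{Parity along a curve}

The next lemma isolates the counting argument of Example~\ref{ex:pendant}.

\begin{lemma}\label{lem:parity}
Let $R\subset\mathbb{R}^N$ be a real algebraic set and $\tau$ a real polynomial such that $\tau|_R\colon R\to\mathbb{R}$ is proper with finite fibers. Let $\Gamma$ be a finite group of orthogonal maps of $\mathbb{R}^N$ that preserves $R$ and $\tau|_R$ and acts freely on $R$. Let $\nu(t)$ be the number of $\Gamma$-orbits in $R\cap\tau^{-1}(t)$. Then there is $\varepsilon\in\mathbb{Z}/2$ such that every $t_0\in\mathbb{R}$ has a punctured neighborhood on which $\nu(t)\equiv\varepsilon\pmod2$.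
\end{lemma}

\begin{proof}
\emph{Complexification.} Since the fibers are finite, $\dim R\le1$. Let $R_{\mathbb{C}}\subset\mathbb{C}^N$ be the set of common complex zeros of $I(R)$. It is invariant under complex conjugation, and $R_{\mathbb{C}}\cap\mathbb{R}^N=R$. If $h_1+\mathrm{i}h_2$ with real polynomials $h_1,h_2$ vanishes on $R$, then $h_1,h_2\in I(R)$. So the complex polynomials vanishing on $R$ form the ideal generated by $I(R)$, and $R$ is Zariski dense in $R_{\mathbb{C}}$. The coordinate ring of $R_{\mathbb{C}}$ is $(\mathbb{R}[X]/I(R))\otimes_{\mathbb{R}}\mathbb{C}$, an integral extension of $\mathbb{R}[X]/I(R)$, so $\dim R_{\mathbb{C}}=\dim R\le1$ by (S3). Thus $R_{\mathbb{C}}$ is a finite union of points and irreducible curves.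

Each of these curves $Z$ contains infinitely many points of $R$, since otherwise $R$ would lie in the union of the other components and a finite set, against density. As $\tau|_R$ has finite fibers, $\tau$ is not constant on $Z$, so each fiber of $\tau|_Z$ is a proper algebraic subset of an irreducible curve, hence finite. Therefore $\tau\colon R_{\mathbb{C}}\to\mathbb{C}$ has finite fibers.

There is a finite set $\Sigma\subset R_{\mathbb{C}}$ such that near every point outside $\Sigma$ the set $R_{\mathbb{C}}$ is a one-dimensional complex manifold and $\tau$ is a local biholomorphism onto an open subset of $\mathbb{C}$. Indeed, the isolated and the singular points are finite in number. At any other point the tangent line is the kernel of the Jacobian matrix of generators of the ideal, and $d\tau$ vanishes on it exactly when all $N\times N$ minors of this matrix with the row $d\tau$ appended vanish. These are polynomial equations. If they held on all of a curve $Z$, then $\tau$ would be locally constant on the smooth part of $Z$, contrary to the finiteness of fibers; so they hold at finitely many points of $Z$.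

\emph{The local count.} Fix $t_0\in\mathbb{R}$ and let $R\cap\tau^{-1}(t_0)=\{r_1,\dots,r_s\}$, possibly empty. Choose $\rho>0$ such that the closed balls $\bar{\mathcal{B}}_j\subset\mathbb{C}^N$ of radius $\rho$ about $r_j$ are disjoint and such that $\bar{\mathcal{B}}_j\setminus\{r_j\}$ contains no point of the finite set $\Sigma\cup(R_{\mathbb{C}}\cap\tau^{-1}(t_0))$. Let $\mathcal{B}_j$ be the open balls. Choose an open disc $\Delta\subset\mathbb{C}$ centered at $t_0$ with two properties. First, $\Delta$ is disjoint from the sets $\tau(R_{\mathbb{C}}\cap\partial\mathcal{B}_j)$; these are compact and do not contain $t_0$. Second, $R\cap\tau^{-1}(t)\subset\bigcup_j\mathcal{B}_j$ for all real $t\in\Delta$; if no disc had this property, then by properness a sequence of points of $R\setminus\bigcup_j\mathcal{B}_j$ would converge to a point of $R\cap\tau^{-1}(t_0)$ outside the open balls, and there is no such point.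

Put $\Omega_j=R_{\mathbb{C}}\cap\mathcal{B}_j\cap\tau^{-1}(\Delta)$. The map $\tau\colon\Omega_j\to\Delta$ is proper, because by the first property the preimage of a compact set $\Delta'\subset\Delta$ equals $R_{\mathbb{C}}\cap\bar{\mathcal{B}}_j\cap\tau^{-1}(\Delta')$. Over $\Delta\setminus\{t_0\}$ it is a local homeomorphism, since $\Omega_j\setminus\{r_j\}$ avoids $\Sigma$. A proper local homeomorphism to a connected manifold is a finite covering, so the fibers of $\Omega_j$ over $\Delta\setminus\{t_0\}$ all have the same number $\alpha_j\ge0$ of points. The punctured disc connects the two real sides of $t_0$, which is the reason for passing to $\mathbb{C}$. Since $r_j$, $t_0$ and the coefficients of $\tau$ are real, conjugation maps $\Omega_j\cap\tau^{-1}(t)$ to itself for real $t\in\Delta\setminus\{t_0\}$. It is an involution whose fixed points are the real points, so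
\[
\nu_j(t):=|R\cap\mathcal{B}_j\cap\tau^{-1}(t)|\equiv\alpha_j\pmod2 .
\]

\emph{Dividing by the group.} If $\sigma\in\Gamma$ and $\sigma r_j=r_{j'}$, then $\sigma$ maps $R\cap\mathcal{B}_j\cap\tau^{-1}(t)$ bijectively onto $R\cap\mathcal{B}_{j'}\cap\tau^{-1}(t)$, so $\nu_j(t)=\nu_{j'}(t)$. Let $\mathcal{J}$ be a set of indices containing one $j$ for each orbit in $\{r_1,\dots,r_s\}$. All orbits in $R$ have exactly $|\Gamma|$ elements, so for real $t\in\Delta\setminus\{t_0\}$
\[
\nu(t)=\frac1{|\Gamma|}\sum_{j=1}^s\nu_j(t)=\sum_{j\in\mathcal{J}}\nu_j(t)\equiv\sum_{j\in\mathcal{J}}\alpha_j\pmod2,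
\]
which does not depend on $t$. Call this class $\varepsilon(t_0)$. If $t_1\ne t_0$ is a real point of $\Delta$, then small punctured neighborhoods of $t_1$ lie in $\Delta\setminus\{t_0\}$, so $\varepsilon(t_1)=\varepsilon(t_0)$. Thus $\varepsilon$ is locally constant on $\mathbb{R}$, hence constant.
\end{proof}

Freeness cannot be dropped: for $R=\mathbb{R}$, $\tau(\lambda)=\lambda^q$ and $\Gamma=\{\pm1\}$, the number of orbits is $1$ for $t>0$ and $0$ for $t<0$.

\subsection{A global set of dimension $dk$ that maps to $\Lambda$}

Let $T$, $M_l$ and $\Lambda$ be as in Proposition~\ref{prop:linear}, and let $\mathcal{M}=\prod_lM_l$. The tangent space of $\mathcal{M}$ at $p$ is $\prod_lK(T,x_l)$, which $df_p$ maps isomorphically onto $\Lambda$. So $f|_{\mathcal{M}}\colon\mathcal{M}\to\Lambda$ is a local diffeomorphism at $p$. But $\mathcal{M}$ is only a small piece around $p$, whereas the parity argument needs a closed algebraic set that can be followed along a whole line and on which $B_d$ acts. We take the Zariski closure and then the union of its images under the group.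

Let $C_l\subset U$ be the Zariski closure of $M_l$. The set $M_l=C(T)\cap O_l$ is semialgebraic of dimension $k$, so $\dim C_l=k$ by (S3). Put
\[
W_1=\prod_lC_l,\qquad W=\bigcup_{\sigma\in B_d}\sigma W_1 .
\]
These are real algebraic subsets of $P$ of dimension $dk$. Each $\sigma W_1$ is a product of the $d$ sets $\pm C_m$ in some order. A polynomial $h$ that vanishes on $\mathcal{M}$ vanishes on $W_1$: for fixed $y_2\in M_2,\dots,y_d\in M_d$ the polynomial $h(\cdot,y_2,\dots,y_d)$ vanishes on $M_1$, hence on $C_1$, so $h$ vanishes on $C_1\times M_2\times\dots\times M_d$; now repeat with the second factor, and so on. Thus $I(W_1)=I(\mathcal{M})$. This has two consequences. First, $W_1$ is irreducible: if a product of two polynomials vanishes on the connected analytic manifold $\mathcal{M}$, then one factor vanishes on a nonempty open subset, hence on $\mathcal{M}$ by the identity theorem. Second, $f(W_1)\subset\Lambda$, because $\langle\omega,f\rangle$ vanishes on $\mathcal{M}$ for every $\omega\in\Lambda^{\perp}$. By invariance of $f$ we get $f(W)\subset\Lambda$.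

\subsection{A bad set of codimension two}

To apply Lemma~\ref{lem:parity} to the preimage of a line in $\Lambda$, the line must avoid the images of points with nontrivial stabilizer and the points with infinite fiber. Let
\[
\mathrm{Fix}=\{\tilde p\in W:\sigma\tilde p=\tilde p\text{ for some }\sigma\in B_d\setminus\{1\}\},\qquad Q=\{b\in\Lambda:W\cap f^{-1}(b)\text{ is infinite}\},
\]
and $X=f(\mathrm{Fix})\cup Q\subset\Lambda$.

\begin{lemma}\label{lem:bad}
The set $X$ is semialgebraic, $\dim X\le dk-2$, and $a\notin X$.
\end{lemma}

\begin{proof}
The set $f(\mathrm{Fix})$ is semialgebraic by (S1), and $Q$ by (S4).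

\emph{The set $f(\mathrm{Fix})$.} Let $\tilde p=(y_l)$ be fixed by $\sigma\ne1$. If $\sigma$ permutes the components nontrivially, then $y_l=\pm y_m$ for some $l\ne m$. Otherwise $\sigma$ changes the sign of some component, and $y_l=0$. In each product $\sigma'W_1$, the subset defined by $y_l=0$, by $y_l=y_m$ or by $y_l=-y_m$ projects injectively to the product of the $d-1$ factors other than the $l$-th, so it has dimension at most $(d-1)k$. Hence $\dim f(\mathrm{Fix})\le\dim\mathrm{Fix}\le dk-k\le dk-2$. This is the step that uses $k\ge2$.

\emph{The set $Q$.} Let $\mathrm{Crit}\subset P$ be the set of $\tilde p$ at which $df_{\tilde p}$ is not injective. It is algebraic, invariant under $B_d$, and does not contain $p\in W_1$. Since $W_1$ is irreducible, $\dim(W_1\cap\mathrm{Crit})\le dk-1$ by (S3), and $W\cap\mathrm{Crit}$ is the union of the images of this set under $B_d$. Let $b\in Q$. Near a point outside $\mathrm{Crit}$ the map $f$ is injective, so such a point of $W\cap f^{-1}(b)$ is isolated in this set and is one of its finitely many connected components. Therefore $W\cap\mathrm{Crit}\cap f^{-1}(b)$ is infinite. The map $f\colon W\cap\mathrm{Crit}\cap f^{-1}(Q)\to Q$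 is thus surjective with infinite fibers, and $\dim Q\le(dk-1)-1$.

\emph{The point $a$.} By Lemma~\ref{lem:fiber} all points of $f^{-1}(a)$ are generic. A generic point satisfies none of the relations $y_l=0$, $y_l=\pm y_m$, so $a\notin f(\mathrm{Fix})$. It also lies outside $\mathrm{Crit}$, so $f^{-1}(a)$ is discrete; it is compact by properness, hence finite, and $a\notin Q$.
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:crit}(ii)}

The unit vectors $\pm(b-a)/|b-a|$ with $b\in X$ form a semialgebraic set of dimension at most $dk-2$ in the unit sphere of $\Lambda$, which has dimension $dk-1$. So there is a unit vector $v\in\Lambda$ such that the line $\ell=\{a+tv:t\in\mathbb{R}\}\subset\Lambda$ does not meet $X$. Let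
\[
R=W\cap f^{-1}(\ell),\qquad\tau=\langle f-a,v\rangle .
\]
Then $R$ is a real algebraic set invariant under $B_d$, and $f(r)=a+\tau(r)v$ for $r\in R$. The map $\tau|_R$ is invariant under $B_d$; it is proper because $f$ is, and it has finite fibers because $\ell\cap Q=\emptyset$. The group $B_d$ acts on $P$ by orthogonal maps, and freely on $R$ because $\ell\cap f(\mathrm{Fix})=\emptyset$. Lemma~\ref{lem:parity} applies; let $\nu$ and $\varepsilon$ be as there. Some coordinate $v_e$ is nonzero, so the $e$-th coordinate of $a+tv$ is negative for all $t$ in a half-line. All coordinates of $f$ are nonnegative because $q$ is even, so $\nu=0$ on this half-line, and $\varepsilon=0$. Hence $\nu(t)$ is even for all small $t\ne0$.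

The lemma says nothing about $t=0$ itself, so we pass to the limit. Since $f|_{\mathcal{M}}\colon\mathcal{M}\to\Lambda$ is a local diffeomorphism at $p$, for small $t\ne0$ there is $p_t\in\mathcal{M}\subset W$ with $f(p_t)=a+tv$, and $p_t\to p$ as $t\to0$. So $\nu(t)\ge1$, hence $\nu(t)\ge2$, and there is $\tilde p_t\in W$ with $f(\tilde p_t)=a+tv$ and $\tilde p_t\notin B_d\,p_t$. By properness, along a sequence $t\to0$ the points $\tilde p_t$ converge to a point $\tilde p\in P$ with $f(\tilde p)=a$. Suppose that $\tilde p=\sigma p$ with $\sigma\in B_d$. Then $\sigma^{-1}\tilde p_t\to p$ and $f(\sigma^{-1}\tilde p_t)=f(p_t)$. As $f$ is injective on a neighborhood of $p$, we get $\sigma^{-1}\tilde p_t=p_t$ for small $t$ in the sequence, a contradiction. So $f(\tilde p)=f(p)$ and $\tilde p\notin B_d\,p$, and $p$ is not globally rigid. \qed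

\section{The rank test and the proof of Theorem~\ref{thm:main}}\label{sec:algo}

\begin{proof}[Proof of Theorem~\ref{thm:crit}(iii)]
Let $p\in P$ be arbitrary. The space $K(T(p),x_1)$ is nonzero: it contains $x_1$, and it equals $U$ if $x_1=0$ because $q>2$. By \eqref{eq:dimS}, $\operatorname{rank}H(p)\le L-1$, with equality if and only if $df_p$ is injective and $\dim K(T(p),x_1)=1$. If equality holds at one point of $P$, then by Lemma~\ref{lem:rank} the rank at generic points is at least $L-1$, hence equal to $L-1$. At a generic point equality means exactly that $G$ is rigid and $k(G)=1$.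
\end{proof}

In particular a single configuration $p$ with $\operatorname{rank}H(p)=L-1$, generic or not, certifies that all generic configurations are globally rigid.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $n=1$, the complement of $\mathcal{GR}_q(G,d)$ is empty. Let $n\ge2$.

(a) The map $p\mapsto(p-p(v_0),p(v_0))$ is a linear isomorphism from $(\mathbb{R}^d)^V$ to $P\times\mathbb{R}^d$, so the configurations whose translate $p-p(v_0)$ is generic have null complement. By Theorem~\ref{thm:crit}(i) and (ii), either all of them or none of them are globally rigid. In the first case the complement of $\mathcal{GR}_q(G,d)$ is null, in the second case $\mathcal{GR}_q(G,d)$ is null, and by (iii) the first case occurs if and only if $\operatorname{rank}H(p)=L-1$ for some $p\in P$.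

(b) The algorithm answers ``complement null'' if $n=1$. Otherwise it sets $p(v_0)=0$, chooses the $N$ coordinates $x_l(i)$, $i\ne v_0$, independently and uniformly from $\{1,\dots,2(q-1)L\}$, computes $\operatorname{rank}H(p)$ exactly, and answers ``complement null'' if the rank is $L-1$ and ``$\mathcal{GR}_q(G,d)$ null'' if it is not.

The matrix $H(p)$ has $(n-1)|E|$ rows and $L=(n-1)(d(n-1)+1)$ columns. Its entries are integers of absolute value at most $(2(q-1)L)^{q-1}$, so they have $O(\log n)$ bits for fixed $q$ and $d$, and fraction-free Gaussian elimination computes the rank in polynomial time. The answer ``complement null'' is always correct by the last sentence of the proof of (a). Suppose that the complement is null. Then some $(L-1)\times(L-1)$ minor of $H$ is a nonzero polynomial of degree at most $(q-1)L$. The Schwartz--Zippel lemma states that a nonzero polynomial of degree $\delta$ vanishes with probability at most $\delta/|S|$ at a point whose coordinates are chosen independently and uniformly from a finite set $S$ of numbers. So the algorithm errs with probability at most $\frac12$. The error is one-sided, and $r$ independent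 repetitions reduce its probability to at most $2^{-r}$.
\end{proof}

\section{Complements}\label{sec:compl}

The results of this section are not used above. By the proof of Theorem~\ref{thm:main}(a), for $n\ge2$ the set $\mathcal{GR}_q(G,d)$ has null complement if and only if $G$ is rigid and $k(G)=1$.

\subsection{The exceptional set}

\begin{proposition}
Whichever of $\mathcal{GR}_q(G,d)$ and its complement is null is contained in a proper algebraic subset of $(\mathbb{R}^d)^V$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:iso}, $p\in\mathcal{GR}_q(G,d)$ if and only if for all $p'$ with $\|p'(i)-p'(j)\|_q^q=\|p(i)-p(j)\|_q^q$ for all $ij\in E$ there is $c\in\mathbb{R}^d$ such that $p'=\sigma p+c$ for one of the finitely many $\sigma\in B_d$. This is a first-order formula, so both sets are semialgebraic by (S1). A null semialgebraic set has dimension less than $dn$ by (S2), and so does its Zariski closure by (S3).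
\end{proof}

\subsection{Real and complex uniqueness}

Let $\mu_q\wr S_d$ be the group that acts on $P_{\mathbb{C}}$ by permuting the $x_l$ and multiplying each of them by a $q$-th root of unity. It preserves $f$.

\begin{proposition}
Let $n\ge2$. Then $\mathcal{GR}_q(G,d)$ has null complement if and only if for every generic $p\in P_{\mathbb{C}}$ the fiber $f^{-1}(f(p))\subset P_{\mathbb{C}}$ is a single orbit of $\mu_q\wr S_d$.
\end{proposition}

\begin{proof}
If the complement is null, then $G$ is rigid with $k(G)=1$, and Proposition~\ref{prop:unique} applies with $\mathbb{K}=\mathbb{C}$. Conversely, let $p=(x_l)\in P$ be real and generic, and let $p'=(y_l)\in P$ satisfy $f(p')=f(p)$. By hypothesis $y_l=\zeta_lx_{\pi(l)}$ with $\zeta_l^q=1$. Both vectors are real and $x_{\pi(l)}\ne0$, so $\zeta_l=\pm1$ and $p'\in B_d\,p$. Thus every generic $p\in P$ is globally rigid.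
\end{proof}

\subsection{Necessary conditions and a sufficient condition}

Both proofs use the following observation.

\begin{lemma}\label{lem:indep}
\begin{enumerate}
\item[(i)] For every integer $r\ge2$ the functions $x\mapsto(\partial x)_e^{\,r}$, $e\in E$, are linearly independent on $U$.
\item[(ii)] If $\varphi_1,\dots,\varphi_s$ are linearly independent real functions on $U$, then the function $\det(\varphi_i(X_j))_{i,j}$ of $(X_1,\dots,X_s)\in U^s$ is not identically zero.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) On $\mathbb{R}^V$, the monomial $x(i)^{r-1}x(j)$ occurs in the polynomial of the edge $ij$ with nonzero coefficient and in no other. A linear relation on $U$ holds on $\mathbb{R}^V$, because the functions do not change when a constant is added to $x$. (ii) Independence means that the vectors $(\varphi_i(X))_i$, $X\in U$, span $\mathbb{R}^s$.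
\end{proof}

\begin{proposition}\label{prop:nec}
Let $n\ge3$. If $\mathcal{GR}_q(G,d)$ has null complement, then $G$ is $2$-connected and $G-e$ is rigid for every $e\in E$.
\end{proposition}

\begin{proof}
The graph $G$ is rigid with $k(G)=1$, so it is $2$-connected by Lemma~\ref{lem:prelim}(ii). Suppose that $G-e$ is not rigid, and let $p\in P$ be generic. For $\tilde p$ near $p$ the space $T(\tilde p)$ has dimension $N$, while its projection to $\mathbb{R}^{E\setminus\{e\}}$ is the corresponding space for $G-e$ and has smaller dimension. So $T(\tilde p)$ contains the unit vector $\delta_e\in\mathbb{R}^E$. Let $u(\tilde p)\in P$ be the solution of $df_{\tilde p}(u(\tilde p))=\delta_e$; it equals $(J^{\top}J)^{-1}J^{\top}\delta_e$ with $J$ the matrix of $df_{\tilde p}$, so it is analytic in $\tilde p$. Differentiating at $p$ in the direction $z$ gives $d^2f_p(u,z)+df_p(du_p(z))=0$ with $u=u(p)$, so $d^2f_p(u,z)\in T(p)$ for all $z$. By \eqref{eq:second}, $u_l\in K(T(p),x_l)=\mathbb{R}x_l$, say $u_l=c_lx_l$. Then $q\sum_lc_l\,g(x_l)=\delta_e$, so $c\ne0$ and $\sum_lc_l\,g(x_l)_{e'}=0$ for all $e'\ne e$. By Lemma~\ref{lem:prelim}(i), $|E|-1\ge N\ge d$,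 so there are $d$ distinct edges $e'_1,\dots,e'_d$ different from $e$. By Lemma~\ref{lem:indep} with $r=q$, the determinant $\det(g(x_l)_{e'_s})_{s,l}$ is a nonzero polynomial over $\mathbb{Q}$ on $P$. It does not vanish at $p$, so $c=0$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:suff}
Let $n\ge3$. If $G$ is rigid and $G-v$ is rigid for every $v\in V$, then $\mathcal{GR}_q(G,d)$ has null complement.
\end{proposition}

\begin{proof}
Let $p=(x_l)\in P$ be generic and $z\in K(T(p),x_1)$. We show that $z$ is a multiple of $x_1$; then $k(G)=1$.

Fix $i\in V$. Since $\partial\delta_i\in\partial U$, there are $u_1,\dots,u_d\in\mathbb{R}^V$ with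
\[
(\partial x_1)^{q-2}\,\partial z\,\partial\delta_i=\sum_m(\partial x_m)^{q-1}\,\partial u_m .
\]
The left side vanishes on the edges of $G-i$. The restriction of $p$ to $V\setminus\{i\}$ is, up to a translation, generic for $G-i$: if $i\ne v_0$, its coordinates are among those of $p$, and if $i=v_0$, the differences $x_l(j)-x_l(w)$, $j\ne v_0,w$, for a fixed vertex $w\ne v_0$ are algebraically independent. As $G-i$ is rigid, each $u_m$ is constant on $V\setminus\{i\}$, and after subtracting constants $u_m=c_m(i)\delta_i$. On an edge $e$ with endpoint $i$ the common factor $(\partial\delta_i)_e=\pm1$ cancels, so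
\begin{equation}\label{eq:suff}
(\partial x_1)_e^{\,q-2}(\partial z)_e=\sum_mc_m(i)\,(\partial x_m)_e^{\,q-1}.
\end{equation}
Subtracting the equations \eqref{eq:suff} for the two endpoints of each edge gives $\sum_m(\partial x_m)^{q-1}\partial c_m=0$ for the vectors $c_m\in\mathbb{R}^V$. Since $G$ is rigid, each $c_m$ is a constant, and
\begin{equation}\label{eq:suff2}
\partial z=c_1\,\partial x_1+\sum_{m\ge2}c_m\,\frac{(\partial x_m)^{q-1}}{(\partial x_1)^{q-2}} .
\end{equation}
If $d\ge2$, we use the cycle space to show that $c_2=\dots=c_d=0$. Its dimension is $|E|-n+1\ge(d-1)(n-1)\ge d-1$, so it contains linearly independent vectors $\kappa_1,\dots,\kappa_{d-1}\in\mathbb{Q}^E$. Pairing \eqref{eq:suff2} with $\kappa_s$ kills $\partial z$ and $\partial x_1$ and gives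
\[
\sum_{m\ge2}c_m\,\psi_s(x_m)=0,\qquad\text{where}\quad\psi_s(x)=\sum_{e\in E}\frac{\kappa_s(e)}{(\partial x_1)_e^{\,q-2}}\,(\partial x)_e^{\,q-1}.
\]
The functions $\psi_s$ on $U$ are linearly independent: if $\sum_s\beta_s\psi_s=0$, then Lemma~\ref{lem:indep}(i) with $r=q-1$ gives $\sum_s\beta_s\kappa_s(e)=0$ for all $e$, so $\beta=0$. By Lemma~\ref{lem:indep}(ii), $\det(\psi_s(X_m))_{1\le s\le d-1,\,2\le m\le d}$ is a nonzero polynomial in $X_2,\dots,X_d$ with coefficients in $\mathbb{Q}(x_1)$. The coordinates of $x_2,\dots,x_d$ are algebraically independent over $\mathbb{Q}(x_1)$, so the determinant does not vanish at $(x_2,\dots,x_d)$, and $c_2=\dots=c_d=0$. In all cases $\partial z=c_1\partial x_1$, and $z=c_1x_1$ because $G$ is connected and both vectors vanish at $v_0$.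
\end{proof}

\begin{example}\label{ex:Kn}
For $d=1$ rigid means connected, so Propositions~\ref{prop:nec} and~\ref{prop:suff} show that for $n\ge3$ the set $\mathcal{GR}_q(G,1)$ has null complement if and only if $G$ is $2$-connected. For $d=2$, the graph $K_n$ is rigid for all $n\ge4$: take the configuration of Example~\ref{ex:K4} and place every further vertex $w$ at $(0,1)$. A vector $u\in\ker df_p$ vanishes on $O,A,B,C$, the edge $wO$ gives $u_2(w)=0$, and the edge $wA$ gives $-u_1(w)+u_2(w)=0$. By Proposition~\ref{prop:suff}, $\mathcal{GR}_q(K_n,2)$ has null complement for all $n\ge5$.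
\end{example}

\begin{thebibliography}{1}

\bibitem{MFO}
Mathematisches Forschungsinstitut Oberwolfach,
\texttt{https://ems.press/content/serial-article-files/51353?nt=1}.

\end{thebibliography}
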